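# Random expanders of which every connected sphere is a large-scale extensor

## 1. Two theorems on large-scale extensors and asymptotic dimension

**Theorem A.**

1. If $K$ is a compact metric space that is not connected (for example $K=S^0$) and $K$ is a large-scale absolute extensor of a metric space $X$, then $\operatorname{asdim}X\le 0$.
2. There is a proper metric space $X$ of bounded geometry with $\operatorname{asdim}X=\infty$ such that $S^n$ is a large-scale absolute extensor of $X$ for every $n\ge 1$.

**Theorem B.** For the space $X$ of Theorem A(2), which is constructed in Section 5: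

1. a compact Lipschitz neighborhood retract $K$ is a large-scale absolute extensor of $X$ if and only if $K$ is connected;
2. the Higson corona satisfies $\dim\nu X=1$, although $\operatorname{asdim}X=\infty$.

Let us unpack this, starting with the words.

**Definition (large-scale Lipschitz maps).** A function $f$ between metric spaces is $(\lambda,C)$-Lipschitz if $d(f(x),f(y))\le\lambda\,d(x,y)+C$ for all $x,y$ in its domain. We say $\lambda$-Lipschitz for $(\lambda,0)$-Lipschitz.

**Definition (extensor).** Let $K$ be a bounded metric space. It is a *large-scale absolute extensor* of $X$ if for all $\varepsilon>0$ there is $\delta>0$ such that for every subset $A\subset X$, every $(\delta,\delta)$-Lipschitz function $f:A\to K$ extends to an $(\varepsilon,\varepsilon)$-Lipschitz function $g:X\to K$. From now on we just say *extensor*.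

The point is that $\delta$ must serve all subsets $A$ at once. As a first example, every nonempty bounded $K$ is an extensor of every bounded $X$. If $\operatorname{diam}X\le D$, take $\delta=\varepsilon/(D+1)$; then $f(A)$ has diameter at most $\delta D+\delta=\varepsilon$, and we extend $f$ by a constant chosen in $f(A)$ (any constant of $K$ if $A=\emptyset$). So the property concerns only what happens far out. We shall reuse this trick in Section 10.

Replacing the metric of $K$ by a bi-Lipschitz equivalent one does not change whether $K$ is an extensor. If $d'\le Ld$ and $d\le Ld'$, and $\delta$ works for $\varepsilon/L$ in the metric $d$, then $\delta/L$ works for $\varepsilon$ in the metric $d'$: a $(\delta/L,\delta/L)$-Lipschitz map for $d'$ is $(\delta,\delta)$-Lipschitz for $d$, it has an extension that is $(\varepsilon/L,\varepsilon/L)$-Lipschitz for $d$, and this extension is $(\varepsilon,\varepsilon)$-Lipschitz for $d'$. So we may give $S^n\subset\mathbb R^{n+1}$ the chordal metric $|u-v|$.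

**Definition (asymptotic dimension).** $\operatorname{asdim}X\le n$ if for every uniformly bounded cover $\mathcal U$ of $X$ there are uniformly bounded families $\mathcal V_0,\dots,\mathcal V_n$ of subsets with $X=\bigcup_{i}\bigcup\mathcal V_i$ that are $\mathcal U$-disjoint: each element of $\mathcal U$ meets at most one element of $\mathcal V_i$. We write $\operatorname{asdim}X=\infty$ if this holds for no $n$.

For instance $\operatorname{asdim}\mathbb Z\le1$: if the elements of $\mathcal U$ have diameter at most an integer $R\ge 1$, let $\mathcal V_0$ consist of the intervals $[2kR,(2k+1)R)\cap\mathbb Z$ and $\mathcal V_1$ of the intervals $[(2k+1)R,(2k+2)R)\cap\mathbb Z$. Distinct intervals of one family are at distance $R+1$ or more.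

A metric space is *proper* if its closed balls are compact. A discrete space has *bounded geometry* if for each $R$ the number of points in balls of radius $R$ is bounded.

**Definition (Lipschitz neighborhood retract).** A nonempty compact set $K\subset\mathbb R^m$ is a *Lipschitz neighborhood retract* (LNR) if

* (K1) there are $\kappa\in(0,1]$, $\lambda\ge1$ and a $\lambda$-Lipschitz map $\rho:\{u\in\mathbb R^m:\operatorname{dist}(u,K)\le\kappa\}\to K$ with $\rho|_K=\mathrm{id}$.

The sphere $S^n$ is an LNR with $\kappa=\frac12$, $\rho(u)=u/|u|$, $\lambda=2$. Indeed the domain lies in $\{|u|\ge\frac12\}$, where $u\mapsto u/(2|u|)$ is the nearest-point projection onto the ball of radius $\frac12$, which is $1$-Lipschitz. The two-point set $\{0,1\}\subset\mathbb R$ is an LNR that is not connected: take $\kappa=\frac14$ and $\rho$ constant on each of the intervals $[-\frac14,\frac14]$, $[\frac34,\frac54]$; they are $\frac12$ apart, so $\lambda=2$ works. The set $\{0\}\cup\{1/k:k\ge1\}$ is not an LNR: $\rho$ would map the interval $[0,\kappa]$ onto a connected subset of $K$ containing $0$ and $1/k$ for large $k$, and there is no such subset.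

The Higson corona $\nu X$ is recalled in Section 11, the only place where we need it.

In plain words, the question is this. Suppose that large-scale Lipschitz maps into $S^n$, with small constants, always extend from subsets of $X$, with only a controlled loss. Must $X$ have asymptotic dimension at most $n$? The question comes from the paper "Coarse Amenability and Discreteness". The background is a theorem of Dydak and Mitra: if $\operatorname{asdim}X$ is finite, then $S^n$ is an extensor of $X$ exactly when $\operatorname{asdim}X\le n$. The question is what happens with no a priori assumption that $\operatorname{asdim}X$ is finite. Theorem A answers it: the implication holds for all metric spaces when $n=0$, and it fails for every $n\ge1$, with one space $X$ failing for all $n\ge1$ simultaneously. By the theorem of Dydak and Mitra, a counterexample has to have infinite asymptotic dimension.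

## 2. The line, the square grid, and targets that are not connected

We first try $X=\mathbb Z$ and $X=\mathbb Z^2$ by hand.

*$\mathbb Z$ and $S^1$.* Given $\varepsilon>0$ put $\delta=\varepsilon/\pi$, and let $f:A\to S^1$ be $(\delta,\delta)$-Lipschitz with $A\subset\mathbb Z$ nonempty. If $a<b$ are consecutive in $A$, then $|f(a)-f(b)|\le\delta(b-a)+\delta\le2\delta(b-a)$, so a shortest arc from $f(a)$ to $f(b)$ has length at most $\frac\pi2\cdot2\delta(b-a)=\varepsilon(b-a)$. Let $g$ run along it at constant speed, and let $g$ be constant to the left and to the right of $A$ where $A$ has a first or last point. Then $g$ is $\varepsilon$-Lipschitz. The same works on a cycle graph of any length: between cyclically consecutive points of $A$ we interpolate along a shortest arc, and if $A$ has one point we take a constant. Here $\delta$ does not depend on the length of the cycle. So one-dimensional pieces cause no trouble, whatever their size, for a target whose points are joined by short paths.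

*$\mathbb Z^2$ and $S^1$.* Take the $\ell^1$ metric and the square $Q=\{0,\dots,L\}^2$ with boundary $A$ of perimeter $4L$. Let $f:A\to S^1$ go once around at constant speed: if $p\in A$ is at boundary length $t$ from a corner, $f(p)=e^{2\pi it/4L}$. Two points of $A$ at $\ell^1$ distance $d$ are joined by a boundary path of length at most $2d$ (exactly $d$ if they lie on the same side or on adjacent sides; if they lie on opposite sides, then $d\ge L$ and the shorter boundary path has length at most $2L$). So $f$ is $(\pi/L)$-Lipschitz, hence $(\delta,\delta)$-Lipschitz once $L\ge\pi/\delta$. Let $g$ be an extension to $Q$ moving by at most $\frac12$ along each edge. The angle increment along an edge, taken in $(-\pi,\pi)$, is at most $2\arcsin\frac14<0.6$ in absolute value. Around a unit square the four increments sum to a multiple of $2\pi$ of absolute value less than $2.4$, hence to $0$. Adding over all unit squares, the increments around $A$ sum to $0$; but they sum to $2\pi$. So there is no such $g$, and $S^1$ is not an extensor of $\mathbb Z^2$: the definition fails for $\varepsilon=\frac14$. The obstruction was a long loop filled by many short loops.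

*$\mathbb Z$ and $S^0$.* If $f(0)=-1$ and $f(b)=1$ with $b$ large, $f$ is $(\delta,\delta)$-Lipschitz, but any extension jumps by $2$ at some step. This is the case behind Theorem A(1), which we now prove in general.

**Proof of Theorem A(1).** We show that for each $R$ the space splits into uniformly bounded pieces that are more than $R$ apart. Write $K=K_1\sqcup K_2$ with $K_1,K_2$ nonempty, compact and at distance $e>0$. Let $R>0$, choose $\varepsilon>0$ with $\varepsilon R+\varepsilon<e$, and let $\delta$ be as in the definition of an extensor. Call two points $R$-*equivalent* if they are joined by a finite chain of points with steps at most $R$; the classes are the $R$-components of $X$.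

Let $a,b\in X$ with $\delta\,d(a,b)\ge\operatorname{diam}K$. A map $f:\{a,b\}\to K$ with $f(a)\in K_1$, $f(b)\in K_2$ is $(\delta,\delta)$-Lipschitz, because $d(f(a),f(b))\le\operatorname{diam}K\le\delta d(a,b)$. So it has an $(\varepsilon,\varepsilon)$-Lipschitz extension $g:X\to K$. Along a step of length at most $R$, $g$ moves by at most $\varepsilon R+\varepsilon<e$, so it cannot pass between $K_1$ and $K_2$. Hence $a$ and $b$ lie in different $R$-components. Thus every $R$-component has diameter at most $\operatorname{diam}K/\delta$.

If $\mathcal U$ is a cover by sets of diameter at most $R$, each element of $\mathcal U$ lies in one $R$-component. So the family $\mathcal V_0$ of all $R$-components is uniformly bounded, $\mathcal U$-disjoint and covers $X$. Hence $\operatorname{asdim}X\le0$. $\square$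

## 3. Short paths in the target, and where coordinatewise extension stops

On the line we used that points of $S^1$ are joined by paths of length comparable to their distance. Every connected LNR has this property.

**Property (K2).** If $K$ is a connected LNR, there is $c\ge1$ such that any $u,v\in K$ are joined by a path $[0,1]\to K$ that is $c|u-v|$-Lipschitz.

*Proof.* If $|u-v|\le\kappa$, every point of the segment $[u,v]$ is within $\kappa$ of $u\in K$, so the segment lies in the domain of $\rho$, and $t\mapsto\rho(u+t(v-u))$ is a $\lambda|u-v|$-Lipschitz path in $K$.

In general, cover $K$ by $n_1$ open balls of radius $\kappa/2$ centered in $K$, and join two centers by an edge if their distance is less than $\kappa$. Balls with a common point have adjacent centers. If this graph on the centers were not connected, then the balls of one component and the remaining balls would split $K$ into two nonempty disjoint relatively open sets. So the graph is connected, and $u,v$ are joined by a chain from $u$ through at most $n_1$ centers to $v$, with at most $n_0=n_1+1$ steps, each shorter than $\kappa$. Concatenate the paths of these steps, giving each the same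 share of $[0,1]$: the result is $n_0\lambda\kappa$-Lipschitz. If $|u-v|>\kappa$, this is at most $n_0\lambda|u-v|$. So $c=n_0\lambda$ works in both cases. $\square$

For $S^n$ with $n\ge1$, great circle arcs give $c=\pi/2$.

Now let $X$ be a graph, $K\subset\mathbb R^m$ a connected LNR, and $f:A\to K$ a $(\delta,\delta)$-Lipschitz map. The first thing to try is to forget $K$ and extend each coordinate. Distinct vertices are at distance at least $1$, so $\delta d+\delta\le2\delta d$ and each coordinate $f_j$ is $2\delta$-Lipschitz. McShane's formula
$$F_j(x)=\min_{a\in A}\bigl(f_j(a)+2\delta\,d(x,a)\bigr)$$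
(for finite $A$) gives $2\delta$-Lipschitz extensions, so $F=(F_1,\dots,F_m)$ is $2\delta\sqrt m$-Lipschitz. Then compose with $\rho$. This works wherever $F$ stays within $\kappa$ of $K$, and it stops exactly where $F$ leaves that neighborhood. This is unavoidable in the grid square of Section 2: if $|F|\ge\frac12$ held everywhere, $F/|F|$ would be an extension of $f$ to $S^1$ with edge steps at most $2\cdot2\delta\sqrt2$, which we excluded for small $\delta$.

What we want, then, is a family of graphs in which $F$ can leave the neighborhood of $K$ only on a small set of vertices, and in which small sets of vertices are nearly trees, so that on them we can interpolate as on the line. Expansion gives the first property: on an expander, a Lipschitz function with a small constant is close to a single value at most vertices. Expansion also forces infinite asymptotic dimension. The second property has to be arranged simultaneously, and random graphs provide it.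

## 4. Random graphs that expand and whose small sets span few cycles

Graphs are finite and simple, and carry the graph metric. $N_r(S)$ is the closed $r$-neighborhood of a vertex set $S$, and $e(S)$ is the number of edges with both ends in $S$.

**Lemma 1.** For every $N\ge4$ there is a graph $G_N$ on $N$ vertices with all degrees at most $20$ such that

* (a) $|N_1(S)|>1.1|S|$ whenever $1\le|S|\le N/2$;
* (b) $e(S)\le(1+\theta_k)k$ whenever $1\le k=|S|\le N/2$, where $\theta_k=18/\ln(N/k)$.

By (a), $G_N$ is connected.

A tree on $k$ vertices has $k-1$ edges, so (b) says that sets forming a small proportion of the vertices carry few edges beyond a tree. For instance, if $\theta_kk<1$, then $e(S)\le k$, and a connected such $S$ contains at most one cycle. If $\ln(N/k)\le2$, then $\theta_k\ge9$ and (b) says nothing, since $e(S)\le10k$ by the degree bound.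

*Proof.* Let $\pi_1,\dots,\pi_{10}$ be independent uniformly random permutations of $[N]=\{1,\dots,N\}$. The vertex set is $[N]$ and the edges are the pairs $\{v,\pi_j(v)\}$ with $v\neq\pi_j(v)$. The neighbors of $v$ are among $\pi_j(v),\pi_j^{-1}(v)$, so degrees are at most $20$. We bound the probabilities that (a) and (b) fail.

**Step 1: failure of (a).** Suppose $|S|=k\le N/2$ and $|N_1(S)|\le1.1k$. Put $j=\lfloor k/10\rfloor$ and $t=k+j\le N$. Then $|N_1(S)|\le t$, so there is $T\supset N_1(S)$ with $|T|=t$, and $\pi_i(S)\subset T$ for all $i$. For fixed $S\subset T$, each $\pi_i(S)$ is a uniformly random $k$-set, so the probability that all ten lie in $T$ is $\left(\binom tk/\binom Nk\right)^{10}$. There are $\binom Nk\binom{N-k}j$ pairs $S\subset T$. So the probability that such an $S$ of size $k$ exists is at most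
$$\binom Nk\binom{N-k}j\left(\binom tk\Big/\binom Nk\right)^{10}=\binom{N-k}j\binom tj^{10}\binom Nk^{-9},$$
using $\binom tk=\binom tj$. We estimate the three factors. The function $y\mapsto(ez/y)^y$ is increasing on $0<y\le z$, since its logarithm has derivative $\ln(z/y)$. As $j\le k/10$,
$$\binom{N-k}j\le\left(\frac{eN}j\right)^j\le\left(\frac{10eN}k\right)^{k/10},\qquad \binom tj\le\left(\frac{1.1ek}j\right)^j\le(11e)^{k/10};$$
for $j=0$ the left sides are $1$ and the outer inequalities still hold. Finally $\binom Nk\ge(N/k)^k$. So the bound is at most
$$\left[(10e)^{1/10}\cdot11e\cdot\left(\frac kN\right)^{9-0.1}\right]^k .$$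
Since $\frac{\ln(10e)}{10}+\ln(11e)\le3.75$, the bracket is at most
$$b_k=e^{3.75}\left(\frac kN\right)^{8.9}\le e^{3.75}2^{-7.9}\,\frac kN\le e^{-1.7}\,\frac kN,$$
where we used $k/N\le\frac12$ and $7.9\ln2>5.47$. As $k/N\le1$, $b_k^k\le e^{-1.7k}k/N$. Hence (a) fails with probability at most $\frac1N\sum_{k\ge1}ke^{-1.7k}<\frac1N$; indeed, with $y=e^{-1.7}<0.19$, the sum is $y/(1-y)^2<0.3$.

**Step 2: failure of (b).** Fix $S$ with $|S|=k\le N/2$. Every edge inside $S$ equals $\{v,\pi_j(v)\}$ for some pair $(v,j)\in S\times[10]$ with $\pi_j(v)\in S$; choose one such pair for each edge. The pair determines the edge, so distinct edges use distinct pairs. Thus $e(S)\ge\ell$ implies that some $\ell$-element set $Q\subset S\times[10]$ has $\pi_j(v)\in S$ for all $(v,j)\in Q$. For fixed $S,Q$, let $\ell_j$ be the number of pairs in $Q$ with index $j$. Revealing the images under $\pi_j$ one at a time, we see that the probability is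
$$\prod_j\prod_{0\le i<\ell_j}\frac{k-i}{N-i}\le\left(\frac kN\right)^\ell .$$
Let $x$ be the least integer greater than $\theta_kk$. If $S$ violates (b), the integer $e(S)-k$ exceeds $\theta_kk$, so $e(S)\ge k+x$. Take $\ell=k+x$. There are $\binom Nk\le(eN/k)^k$ choices of $S$ and at most $2^{10k}$ choices of $Q$, so the probability that some $S$ of size $k$ violates (b) is at most
$$\left(\frac{eN}k\right)^k2^{10k}\left(\frac kN\right)^{k+x}=(2^{10}e)^k\left(\frac kN\right)^x .$$
Since $x\ge1$ and $x\ge\theta_kk$, we have $x\ge\frac12(1+\theta_kk)$. By the choice of $\theta_k$, $(k/N)^{\theta_kk/2}=\exp\bigl(-\frac12\theta_kk\ln(N/k)\bigr)=e^{-9k}$. So the probability is at most $(2^{10}e\cdot e^{-9})^k(k/N)^{1/2}\le e^{-k}(k/N)^{1/2}$, because $10\ln2+1-9<-1$. Summing over $k$ and using $\sqrt k\le k$, (b) fails with probability at most $N^{-1/2}\sum_{k\ge1}ke^{-k}<0.93\,N^{-1/2}$.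

**Step 3: both hold at once.** For $N\ge4$ the total failure probability is at most $\frac14+0.47<1$. So some outcome satisfies (a) and (b). If such a graph were disconnected, a smallest component $S$ would have $|S|\le N/2$ and $N_1(S)=S$, against (a). $\square$

## 5. The coarse disjoint union and its infinite asymptotic dimension

Fix graphs $G_N$ as in Lemma 1, with vertex sets $V(G_N)$; we often write $G_N$ for the vertex set. Let
$$X=\bigsqcup_{N\ge4}V(G_N),$$
with the graph metric on each $G_N$ and $d(x,y)=N+M$ for $x\in G_N$, $y\in G_M$, $N\neq M$. We have $\operatorname{diam}G_N<N$, so for $x,y\in G_N$ and $z\in G_M$ we get $d(x,y)<N\le d(x,z)+d(z,y)$; the other cases of the triangle inequality are immediate. The metric takes integer values.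

For an integer $R\ge0$ and $x\in G_N$, the ball $B(x,R)$ has at most $21^R$ points in $G_N$, since $|N_1(S)|\le21|S|$, and its other points lie in graphs $G_M$ with $N+M\le R$. So $|B(x,R)|\le21^R+\sum_{M\le R}M$. Hence balls are finite with a bound independent of the center: $X$ is proper and has bounded geometry.

**Lemma 2.** $\operatorname{asdim}X=\infty$.

*Proof.* The purpose is to show that a uniformly bounded family whose members are well separated fills only a small proportion of a large $G_N$. Suppose $\operatorname{asdim}X\le n$. Choose an integer $R$ with $1.1^R>n+1$, let $\mathcal U$ be the cover by all closed $R$-balls, and let $\mathcal V_0,\dots,\mathcal V_n$ be as in the definition, all elements having diameter at most an integer $D$. Take $N$ with $21^{D+R}\le N/2$.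

Let $V\in\mathcal V_i$ with $W=V\cap G_N\neq\emptyset$. Then $W$ lies in a $D$-ball of $G_N$, so $|W|\le21^D$ and $|N_r(W)|\le21^{D+R}\le N/2$ for $r\le R$ (neighborhoods in $G_N$). Applying (a) to $W,N_1(W),\dots,N_{R-1}(W)$ in turn, we get $|N_R(W)|\ge1.1^R|W|$. For distinct $V,V'\in\mathcal V_i$ with traces $W,W'$, the sets $N_R(W)$ and $N_R(W')$ are disjoint: a common point would be the center of an $R$-ball meeting both $V$ and $V'$. Therefore
$$\left|G_N\cap\bigcup\mathcal V_i\right|\le\sum_W|W|\le1.1^{-R}\sum_W|N_R(W)|\le1.1^{-R}N .$$
Summing over $i$, $N\le(n+1)\,1.1^{-R}N<N$, a contradiction. $\square$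

What remains for Theorem A(2) is that $S^n$, $n\ge1$, is an extensor of $X$. The main work is to extend maps on a single $G_N$ with constants that do not depend on $N$.

## 6. Concentration of Lipschitz functions around the median

A *median* of $u:G_N\to\mathbb R$ is a number $\mu$ such that $\{u\le\mu\}$ and $\{u\ge\mu\}$ both have at least $N/2$ points.

**Lemma 3.** Let $u:G_N\to\mathbb R$ be $L$-Lipschitz with median $\mu$. Then $|\{|u-\mu|>Lr\}|\le1.1^{-r}N$ for every integer $r\ge0$.

*Proof.* The set $S_0=\{u\le\mu\}$ is large, so its neighborhoods fill the graph quickly. Put $Q_r=V(G_N)\setminus N_r(S_0)$; then $|Q_r|\le|Q_0|\le N/2$. A neighbor of a point of $Q_{r+1}$ is not in $N_r(S_0)$, so $N_1(Q_{r+1})\subset Q_r$. By (a), $|Q_{r+1}|\le|Q_r|/1.1$ (trivially if $Q_{r+1}=\emptyset$). So $|Q_r|\le1.1^{-r}N/2$. If $x\in N_r(S_0)$, then $u(x)\le\mu+Lr$; hence $\{u>\mu+Lr\}\subset Q_r$. Applying this to $-u$ and $-\mu$ bounds $\{u<\mu-Lr\}$ in the same way. $\square$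

With a small Lipschitz constant $L$, we can take $r$ large while $Lr$ is still small. So off a set of proportion $1.1^{-r}$ the function is nearly constant.

## 7. Making a sparse graph acyclic by deleting vertices that are far apart

On the small bad set we want trees. Property (b) does not give trees, so we cut the remaining cycles at a set $M$ of vertices. We shall have to prescribe values in $K$ on $M$, and these are harmless if the points of $M$ are far apart: with distances at least $q$, any values in $K$ form a $(\operatorname{diam}K/q)$-Lipschitz map.

**Lemma 4.** Let $\theta>0$, let $q$ be an integer with $1\le q\le1/(6\theta)$, and let $H$ be a finite graph in which every nonempty vertex set $S$ spans at most $(1+\theta)|S|$ edges. Then there is $M\subset V(H)$ such that $H-M$ is acyclic and $d_H(m,m')\ge q$ for distinct $m,m'\in M$, where $d_H=\infty$ between different components.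

*Proof.* We induct on $|V(H)|$. The hypothesis passes to induced subgraphs, and the empty graph is trivial.

**Step 1: the easy reductions.** If $H$ has a vertex $v$ of degree at most $1$, take the set $M$ for $H-v$. A path between other vertices does not pass through $v$, so distances between vertices of $H-v$ are unchanged, and adding $v$ back creates no cycle. If $H$ is disconnected, treat its components separately. If $H$ is a cycle, let $M$ be one vertex.

**Step 2: a long thread.** Otherwise $H$ is connected with all degrees at least $2$ and is not a cycle, so the set $P$ of vertices of degree at least $3$ is nonempty. Starting from any edge and moving on in either direction through vertices of degree $2$, we reach $P$, because $H$ is connected and $P\ne\emptyset$. So the edges of $H$ decompose uniquely into *threads*: trails whose interior vertices have degree $2$ and whose two ends, possibly equal, lie in $P$. Let $t$ be the number of threads, and let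
$$x=|E|-|V|=\frac12\sum_{v\in P}(\deg v-2)\ge\frac{|P|}2>0 .$$
Each thread has two ends at $P$, and the number of edge ends at $P$ is $\sum_{v\in P}\deg v$. Hence
$$t=\frac12\sum_{v\in P}\deg v=x+|P|\le3x\le3\theta|V|\le3\theta|E|,$$
where $x\le\theta|V|$ is the hypothesis for $S=V(H)$, and $|V|\le|E|$ because $x>0$. The threads have average length $|E|/t\ge1/(3\theta)$, so some thread has length $\ell\ge1/(3\theta)\ge2q$.

**Step 3: cut in the middle of it.** Let $m$ be the vertex at position $q$ along this thread. It is an interior vertex, at distance at least $q$ along the thread from both ends, since $\ell-q\ge q$. Let $H'$ be $H$ with the interior vertices of the thread removed, an induced subgraph with fewer vertices. Let $M'$ be the set given by induction for $H'$, and put $M=M'\cup\{m\}$.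

A cycle of $H-M$ meeting the interior of the thread must run along the whole thread, because the interior vertices have degree $2$; so it contains $m$, which is impossible. So any cycle of $H-M$ lies in $H'-M'$, which is acyclic. Hence there is none. For the distances: a path from $m$ to a point of $M'\subset V(H')$ must first reach an end of the thread, so it has length at least $q$. A shortest path in $H$ between two distinct points of $M'$ either lies in $H'$, and then has length at least $q$ by induction, or enters the interior of the thread, and then traverses the whole thread and has length at least $2q$. $\square$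

## 8. Interpolation on trees by sampling with a delay

We now extend a map from a subset $P$ of a tree. The obvious choice is to give each vertex the value of a nearest point of $P$. On a path with vertices $0,1,\dots,2h+1$ and $P=\{0,2h+1\}$ this jumps from $g_1(0)$ to $g_1(2h+1)$ across one edge in the middle, by as much as $\operatorname{diam}K$. So we sample the nearest-point value only every $s$ generations and interpolate between samples. A vertex has many descendants, so one cannot interpolate toward a sample further down before the branches separate. Therefore we run one period late: between depths $js$ and $(j+1)s$ we move from the sample taken at depth $(j-1)s$ to the one at depth $js$. Both belong to ancestors, and so are determined.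

**Lemma 5.** Let $K$ satisfy (K2), and let $\Delta=\operatorname{diam}K$. Let $T$ be a finite tree, $\emptyset\neq P\subset V(T)$, $g_1:P\to K$ a map that is $\tau$-Lipschitz for $d_T$, and $s\ge1$ an integer. Then $g_1$ extends to $g:V(T)\to K$ with
$$|g(x)-g(y)|\le\frac{c\Delta}s+16c\tau s\quad\text{for every edge }xy .$$

*Proof.*

**Step 1: the delayed interpolation $\tilde g$.** Root $T$ at a vertex $o$. For each vertex $z$ let $\nu(z)\in P$ be a nearest point of $P$ and put $w(z)=g_1(\nu(z))$. Write $\operatorname{depth}(x)=js+i$ with $0\le i<s$. Let $z=z(x)$ be the ancestor of $x$ at depth $js$ (so $z(x)=x$ if $i=0$), and let $z^-$ be the ancestor of $z$ at depth $(j-1)s$, with $z^-=z=o$ if $j=0$. For each $z$ at depth divisible by $s$, let $\gamma_z:[0,1]\to K$ be a path from $w(z^-)$ to $w(z)$ that is $c|w(z^-)-w(z)|$-Lipschitz. Put $\tilde g(x)=\gamma_{z(x)}(i/s)$.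

**Step 2: $\tilde g$ varies slowly along edges.** Let $y$ be a child of $x$. If $i+1<s$, then $z(y)=z(x)$, and the parameter moves by $1/s$ along one path. If $i+1=s$, then $z(y)=y$ and $y^-=z(x)$, so $\tilde g(y)=\gamma_y(0)=w(z(x))=\gamma_{z(x)}(1)$, while $\tilde g(x)=\gamma_{z(x)}(1-1/s)$. In both cases $|\tilde g(x)-\tilde g(y)|\le c\Delta/s$.

**Step 3: $\tilde g$ is close to $g_1$ on $P$.** Let $x\in P$. Then $d_T(x,z)<s$ and $d_T(x,z^-)<2s$. Since $x\in P$, the nearest point $\nu(z)$ satisfies $d_T(z,\nu(z))\le d_T(z,x)$, so $d_T(x,\nu(z))<2s$. In the same way $d_T(x,\nu(z^-))<4s$. Hence $|w(z)-g_1(x)|\le2\tau s$, $|w(z^-)-g_1(x)|\le4\tau s$ and $|w(z)-w(z^-)|\le6\tau s$. The point $\tilde g(x)$ lies on $\gamma_z$, so it is within $6c\tau s$ of $\gamma_z(1)=w(z)$. Therefore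
$$|\tilde g(x)-g_1(x)|\le6c\tau s+2\tau s\le8c\tau s .$$

**Step 4: correct the values on $P$.** Put $g=g_1$ on $P$ and $g=\tilde g$ elsewhere. Then $g$ differs from $\tilde g$ by at most $8c\tau s$ everywhere, and Step 2 gives the claim. $\square$

## 9. Extension over one graph with constants independent of $N$

**Proposition 6.** Let $K\subset\mathbb R^m$ be a connected compact LNR. For every $\varepsilon>0$ there is $\delta>0$ such that for all $N\ge4$ and $A\subset G_N$, every $(\delta,\delta)$-Lipschitz $f:A\to K$ extends to an $\varepsilon$-Lipschitz $g:G_N\to K$.

*Proof.* Let $\Delta=\operatorname{diam}K$, and let $\kappa,\lambda,\rho,c$ be as in (K1) and (K2). If $\Delta=0$ or $A=\emptyset$, a constant works; so assume $\Delta>0$ and $A\neq\emptyset$.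

**Step 1: choice of $\delta$.** The aim is to fix all constants before $N$ appears. Put $s=\lceil2c\Delta/\varepsilon\rceil$. For $\delta>0$ define
$$\eta=2\delta\sqrt m,\quad r=\left\lfloor\frac\kappa{4\eta}\right\rfloor,\quad\beta=21m\,1.1^{-r},\quad\theta=\frac{18}{\ln(1/\beta)},\quad q=\left\lfloor\frac1{6\theta}\right\rfloor,$$
$$\sigma=\eta\max\left(\lambda,\frac{4\Delta}\kappa\right),\qquad\tau=\max\left(2\sigma,\frac\Delta q\right),$$
where $\delta$ is small enough that $\beta<1$ and $q\ge1$. As $\delta\to0$ we have $\eta\to0$, $r\to\infty$, $\beta\to0$, $\theta\to0$, $q\to\infty$, $\sigma\to0$ and $\tau\to0$, while $s$ is fixed. So we can fix $\delta$, depending only on $\varepsilon$ and $K$, with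
$$\beta\le\tfrac12,\qquad q\ge2,\qquad16c\tau s\le\tfrac\varepsilon2 .$$
In particular $\sigma\le\tau\le\varepsilon$. Now let $G=G_N$, $V=V(G)$, and let $f:A\to K$ be $(\delta,\delta)$-Lipschitz.

**Step 2: extend $f$ to all but a small set of vertices.** As in Section 3, $f$ and each of its coordinates are $2\delta$-Lipschitz, and McShane's formula gives an extension $F:G\to\mathbb R^m$ of $f$ with $2\delta$-Lipschitz coordinates $F_j$; $F$ is $\eta$-Lipschitz. Let $\mu\in\mathbb R^m$ have a median $\mu_j$ of $F_j$ as its $j$-th coordinate, and let
$$B=\{x\in V:|F(x)-\mu|\le\kappa/4\}.$$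
If $|F_j(x)-\mu_j|\le2\delta r$ for all $j$, then $|F(x)-\mu|\le2\delta r\sqrt m=\eta r\le\kappa/4$. So Lemma 3, applied to each $F_j$, gives
$$|V\setminus B|\le m\,1.1^{-r}N .$$
Put $A'=A\cup B$. We claim that there is a $\sigma$-Lipschitz $g_0:A'\to K$ (for $d_G$) extending $f$. There are two cases, according to whether the typical value $\mu$ is near $K$.

If $\operatorname{dist}(\mu,K)\le\kappa/2$, then on $B$ we have $\operatorname{dist}(F,K)\le\kappa/2+\kappa/4\le\kappa$, and on $A$ we have $F\in K$. So $g_0=\rho\circ F$ is defined on $A'$; it is $\lambda\eta$-Lipschitz, hence $\sigma$-Lipschitz, and it equals $f$ on $A$.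

If $\operatorname{dist}(\mu,K)>\kappa/2$, then $\operatorname{dist}(F,K)\ge\kappa/4$ on $B$, while $F\in K$ on $A$. So for $a\in A$, $b\in B$ we have $\kappa/4\le|F(a)-F(b)|\le\eta\,d(a,b)$, that is, $d(a,b)\ge\kappa/(4\eta)$. In particular $A\cap B=\emptyset$. Put $g_0=f$ on $A$ and $g_0\equiv p$ on $B$ for some $p\in K$. On $A$ it is $2\delta$-Lipschitz and $2\delta\le\eta\le\sigma$; for $a\in A$, $b\in B$,
$$|g_0(a)-g_0(b)|\le\Delta\le\frac{4\eta\Delta}\kappa\,d(a,b)\le\sigma\,d(a,b).$$
This proves the claim.

**Step 3: cut the remaining part into trees.** Let $U=V\setminus A'$. If $U=\emptyset$, then $g=g_0$ is as required, because $\sigma\le\varepsilon$. Otherwise put $Y=N_1(U)$ and let $H=G[Y]$ be the induced subgraph. Then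
$$|Y|\le21|U|\le21m\,1.1^{-r}N=\beta N\le N/2 .$$
For a nonempty $S\subset Y$ with $|S|=k$ we have $N/k\ge1/\beta$, so $\theta_k\le\theta$, and (b) gives $e(S)\le(1+\theta)k$. Since $2\le q\le1/(6\theta)$, Lemma 4 gives $M\subset Y$ such that $H-M$ is acyclic and $d_H(m,m')\ge q\ge2$ for distinct $m,m'\in M$. Define $g_1$ on $(A'\cap Y)\cup M$ by $g_1=g_0$ on $A'\cap Y$ and $g_1(m)=g_0(a_m)$ for $m\in M\setminus A'$, where $a_m\in A'$ is a $d_G$-nearest point of $A'$ to $m$.

The map $g_1$ is $\tau$-Lipschitz for $d_H$. On $A'\cap Y$ this holds because $g_0$ is $\sigma$-Lipschitz for $d_G\le d_H$. For $m\in M\setminus A'$ and $a\in A'\cap Y$ we have $d_G(a_m,m)\le d_G(m,a)$, so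
$$|g_1(m)-g_1(a)|\le\sigma\bigl(d_G(a_m,m)+d_G(m,a)\bigr)\le2\sigma\,d_H(m,a).$$
For distinct $m,m'\in M$, $|g_1(m)-g_1(m')|\le\Delta\le(\Delta/q)\,d_H(m,m')$. (Where $d_H=\infty$ there is nothing to show.)

**Step 4: extend over the trees.** Let $T_0$ be a component of $H-M$; it is a tree. For each edge $\{v,m\}$ of $H$ with $v\in T_0$ and $m\in M$, attach to $v$ a new leaf labeled $m$; one point $m$ may label several leaves. The result is a tree $T$, with a graph morphism $\varphi:T\to H$ that is the identity on $T_0$ and sends a leaf labeled $m$ to $m$. Paths go to walks, so $d_H(\varphi(x),\varphi(y))\le d_T(x,y)$, and $g_1\circ\varphi$ is $\tau$-Lipschitz for $d_T$ on $P=\varphi^{-1}(A'\cup M)$. By Lemma 5 it extends over $T$ (by a constant if $P=\emptyset$). Let $g|_{T_0}$ be the restriction of this extension to $T_0$. Do this for all components, and put $g=g_1$ on $(A'\cap Y)\cup M$; this agrees with what is already defined, because the extensions equal $g_1$ on $T_0\cap A'$. The result is a map $g:Y\to K$ with $g=g_0$ on $A'\cap Y$.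

Since $q\ge2$, no two points of $M$ are adjacent in $H$. So every edge of $H$ either lies in some $T_0$ or joins a vertex of some $T_0$ to a point of $M$; in both cases it comes from an edge of one of the trees $T$, and all leaves labeled $m$ carry the value $g_1(m)=g(m)$. Hence
$$|g(x)-g(y)|\le\frac{c\Delta}s+16c\tau s\le\frac\varepsilon2+\frac\varepsilon2=\varepsilon\quad\text{for every edge }xy\text{ of }H .$$

**Step 5: the rest of the graph.** Put $g=g_0$ on $A'\setminus Y$; then $g=g_0$ on all of $A'$. An edge of $G$ with an endpoint in $U$ has both endpoints in $Y=N_1(U)$, so it is an edge of $H$. Any other edge has both endpoints in $A'$, where $g=g_0$ varies by at most $\sigma\le\varepsilon$. So $g$ varies by at most $\varepsilon$ along every edge of the connected graph $G$, that is, $g$ is $\varepsilon$-Lipschitz. Finally $g|_A=g_0|_A=f$. $\square$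

## 10. Assembling the graphs: Theorems A(2) and B(1)

**Proof of Theorems A(2) and B(1).** Let $K$ be a connected compact LNR, $\Delta=\operatorname{diam}K$, and $\varepsilon>0$. Far out, different graphs are so far apart that nothing has to be matched between them; near the base we use that the space there is bounded.

Put $i_0=\lceil\Delta/\varepsilon\rceil+1$ and $X_0=\bigcup_{4\le N<i_0}G_N$, so $\operatorname{diam}X_0\le2i_0$. Let $\delta$ be the minimum of $\varepsilon/(2i_0+1)$ and the $\delta$ of Proposition 6. Let $A\subset X$, and let $f:A\to K$ be $(\delta,\delta)$-Lipschitz. Define $g$ as follows.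

* On $X_0$: $f(A\cap X_0)$ has diameter at most $\delta(2i_0+1)\le\varepsilon$. Let $g=f$ on $A\cap X_0$, and let $g$ be constant on $X_0\setminus A$, with a value in $f(A\cap X_0)$ if that set is nonempty. Then $|g(x)-g(y)|\le\varepsilon$ for $x,y\in X_0$.
* On $G_N$ with $N\ge i_0$: let $g$ be the $\varepsilon$-Lipschitz extension of $f|_{A\cap G_N}$ from Proposition 6 (a constant if $A\cap G_N=\emptyset$).

If $x,y$ lie in different graphs and not both in $X_0$, then $d(x,y)\ge i_0\ge\Delta/\varepsilon$, so $|g(x)-g(y)|\le\Delta\le\varepsilon\,d(x,y)$. Hence $g$ is an $(\varepsilon,\varepsilon)$-Lipschitz extension of $f$, and $K$ is an extensor of $X$.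

For $n\ge1$ the sphere $S^n$ is a connected compact LNR, so it is an extensor of $X$, while $\operatorname{asdim}X=\infty$ by Lemma 2. This proves A(2). If $K$ is a compact LNR that is not connected, it is not an extensor of $X$: by A(1) it would force $\operatorname{asdim}X\le0$, against Lemma 2. This proves B(1). $\square$

## 11. The Higson corona of $X$ has dimension one

**Definition (slow oscillation, Higson corona).** Our $X$ is discrete and proper, so its compact subsets are the finite ones. A bounded function $u$ on $X$ is *slowly oscillating* if for each $R$
$$\sup\{|u(x)-u(y)|:d(x,y)\le R,\ x\notin B\}\to0$$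
as the finite set $B$ increases to $X$. The *Higson compactification* $hX=X\cup\nu X$ is the compactification of $X$ for which a bounded function on $X$ extends continuously to $hX$ if and only if it is slowly oscillating. The remainder $\nu X$ is the *Higson corona*.

On $\{1,2,3,\dots\}$, for example, $u(k)=\sin(\ln k)$ is slowly oscillating, since $|u(k+R)-u(k)|\le R/k$, and $(-1)^k$ is not. We use the same words for maps to $\mathbb R^2$ and for maps defined on a subset of $X$ (with $x,y$ in that subset). Since $X$ is locally compact and dense in $hX$, it is open in $hX$; so $\nu X$ is closed, and points of $X$ are isolated in $hX$.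

Here $\dim$ is covering dimension. We use the standard theorem (Engelking, *Theory of Dimensions, Finite and Infinite*, Thm 3.2.10) that a compact Hausdorff space $Z$ has $\dim Z\le n$ if and only if every continuous map from a closed subset of $Z$ to $S^n$ extends continuously over $Z$.

**Proof of Theorem B(2).**

**Step 1: $\dim\nu X\le1$.** We extend a circle-valued map from a closed subset of the corona by passing to $X$ and using Proposition 6. Let $C\subset\nu X$ be closed and $f:C\to S^1$ continuous. As $C$ is closed in the compact Hausdorff space $hX$, Tietze's theorem extends $f$ to a continuous $F:hX\to\mathbb R^2$. Let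
$$A=\{x\in X:|F(x)|>\tfrac12\},\qquad f_A=F/|F|:A\to S^1 .$$
The restriction $F|_X$ is slowly oscillating, and $u\mapsto u/|u|$ is $2$-Lipschitz on $|u|\ge\frac12$, so $f_A$ is slowly oscillating on $A$.

Fix $\delta>0$. For all large $N$, $f_A$ varies by at most $\delta$ on pairs of points of $A\cap G_N$ at distance at most $2/\delta$; on pairs at larger distance $d$ it varies by at most $2\le\delta d$. So $f_A|_{A\cap G_N}$ is $(\delta,\delta)$-Lipschitz for all large $N$. For each $k\ge1$, apply this to the $\delta$ that Proposition 6 gives for $K=S^1$ and $\varepsilon=1/k$: there is $N_k$ such that for $N\ge N_k$ the map $f_A|_{A\cap G_N}$ has a $(1/k)$-Lipschitz extension to $G_N$. We may take $N_1<N_2<\cdots$. Put $\varepsilon_N=1/k$ for $N_k\le N<N_{k+1}$. Then $\varepsilon_N\to0$, and for $N\ge N_1$ there are $\varepsilon_N$-Lipschitz extensions $g_N:G_N\to S^1$ of $f_A|_{A\cap G_N}$. For the finitely many $N<N_1$ take any extension $g_N$ to $G_N$. Let $g:X\to S^1$ be the union of the $g_N$.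

If $d(x,y)\le R$ with $x\in G_N$ and $N>R$, then $y\in G_N$, because distances from $x$ to other graphs exceed $N$. So for $N\ge N_1$ also $|g(x)-g(y)|\le\varepsilon_NR$, which tends to $0$ as $N\to\infty$. Hence $g$ is slowly oscillating and extends continuously to $\bar g:hX\to\mathbb R^2$, with values in $S^1$ because $X$ is dense and $S^1$ is closed. Each point of $C$ lies in the open set $\{|F|>\frac12\}$ of $hX$, so it is a limit of a net in $A$, where $g=F/|F|$. Thus $\bar g=F/|F|=f$ on $C$, and $\bar g|_{\nu X}$ extends $f$. By the theorem quoted, $\dim\nu X\le1$.

**Step 2: $\dim\nu X\le0$ is false.** We exhibit two disjoint closed sets in $\nu X$ that cannot be separated, because the graphs $G_N$ are connected. Let $D_N=\operatorname{diam}G_N=d(a_N,b_N)$ with $a_N,b_N\in G_N$. Since degrees are at most $20$, $N\le21^{D_N}$, so $D_N\to\infty$. Define $u(x)=d(x,a_N)/D_N$ for $x\in G_N$. Then $0\le u\le1$, and if $d(x,y)\le R$ with $x\in G_N$, $N>R$, then $y\in G_N$ and $|u(x)-u(y)|\le R/D_N\to0$. So $u$ is slowly oscillating. Let $\bar u$ be its extension to $hX$, and let $C_i=\bar u^{-1}(i)\cap\nu X$ for $i=0,1$; these are disjoint closed sets. The points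 $a_N$ leave every finite set, so their accumulation points in $hX$ lie in $\nu X$; as $u(a_N)=0$, they lie in $C_0$. In the same way all accumulation points of $(b_N)$ lie in $C_1$.

Suppose $\dim\nu X\le0$. By the theorem with $n=0$ (write $S^0=\{0,1\}$), the map on $C_0\cup C_1$ equal to $i$ on $C_i$ extends to a continuous $v:\nu X\to\{0,1\}$. By Tietze's theorem, extend $v$ further to a continuous $v:hX\to\mathbb R$. Then $v|_X$ is slowly oscillating. The set of points of $hX$ where $v$ is at distance less than $\frac14$ from $\{0,1\}$ is open and contains $\nu X$, so its complement is a compact subset of $X$, hence finite. So for large $N$ every value of $v$ on $G_N$ is within $\frac14$ of $0$ or of $1$, and, by slow oscillation, $v$ varies by less than $\frac14$ along each edge of $G_N$. A value within $\frac14$ of $0$ and a value within $\frac14$ of $1$ differ by more than $\frac12$. By connectedness of $G_N$, all values of $v$ on $G_N$ are within $\frac14$ of one and the same element of $\{0,1\}$.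

On the other hand $v(a_N)\to0$: if $|v(a_N)|\ge e>0$ for infinitely many $N$, then by compactness these $a_N$ would have an accumulation point, which lies in $C_0$, where $v=0$, yet $|v|\ge e$ there. In the same way $v(b_N)\to1$. This is a contradiction for large $N$. So $\dim\nu X\le0$ is false, and with Step 1, $\dim\nu X=1$. By Lemma 2, $\operatorname{asdim}X=\infty$. $\square$
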